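\title{A full invertible operator whose inverse is not in the strongly closed algebra it generates}

\begin{abstract}
If the inverse of an invertible Hilbert space operator $T$ lies in the strongly closed algebra generated by $T$ and $I$, then every invariant subspace of $T$ is invariant under $T^{-1}$. We show that the converse is false, even for operators arbitrarily close in norm to a unitary. The example is a direct integral over the circle of operators that are diagonal in a biorthogonal system whose rank-one idempotents approximate the identity at each single vector but not at certain pairs of vectors.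
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H$ be a complex Hilbert space. Operators are bounded and linear, subspaces are closed, and inner products are linear in the first variable. For an operator $X$ on $H$, let $\operatorname{Lat}X$ be the lattice of its invariant subspaces, and let $\mathcal A(X)$ be the strongly closed algebra generated by $X$ and the identity $I$. An invariant subspace $N$ of $X$ is \emph{full} if $\overline{X(N)}=N$, and $X$ is \emph{full} if all its invariant subspaces are full.

Let $T$ be invertible. When does $T^{-1}$ belong to $\mathcal A(T)$? Invariant subspaces give a necessary condition. If $N\in\operatorname{Lat}T$, the operators that leave $N$ invariant form a strongly closed algebra containing $T$ and $I$, hence containing $\mathcal A(T)$. So $T^{-1}\in\mathcal A(T)$ implies $\operatorname{Lat}T\subseteq\operatorname{Lat}T^{-1}$. This inclusion says exactly that $T$ is full: for $N\in\operatorname{Lat}T$ the image $T(N)$ is closed because $T$ is a homeomorphism, and $T(N)=N$ holds if and only if $T^{-1}(N)\subseteq N$. The question,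 posed in \cite{singly}, is whether the condition is also sufficient:
\begin{quote}
\emph{If $T$ is invertible and full, must $T^{-1}$ belong to $\mathcal A(T)$?}
\end{quote}

The simplest cases suggest that it must. Put $\zeta(t)=e^{2\pi it}$ and $L^2=L^2[0,1)$, and let $M_\varphi$ denote multiplication by a bounded function $\varphi$.
\begin{itemize}
\item If $\dim H<\infty$, write the characteristic polynomial of $T$ as $\chi(z)=\chi(0)+zq(z)$. Then $\chi(0)\ne0$, and the Cayley--Hamilton theorem gives $T^{-1}=-q(T)/\chi(0)$. Both conditions always hold.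
\item Let $T=M_\zeta$ on $L^2$, and let $H^2$ be the closed span of $\{\zeta^k:k\ge0\}$. Then $H^2\in\operatorname{Lat}T$, but $T^{-1}1=\zeta^{-1}\notin H^2$. Both conditions fail.
\item Let $T=M_\lambda$ on $L^2$, where $\lambda$ takes its values in a proper closed arc $\Gamma$ of a circle centered at $0$. The arc does not separate the plane, so $1/z$ is a uniform limit of polynomials on $\Gamma$ by Runge's theorem, and $T^{-1}$ is a norm limit of polynomials in $T$. Both conditions hold.
\item Let $T$ be normal, and let $\operatorname{Alg}\operatorname{Lat}T$ be the algebra of operators that leave every member of $\operatorname{Lat}T$ invariant. Normal operators are reflexive \cite{sarason}, that is, $\operatorname{Alg}\operatorname{Lat}T=\mathcal A(T)$. So a full invertible normal operator has $T^{-1}\in\mathcal A(T)$.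
\end{itemize}
Nevertheless the answer is negative, even arbitrarily close to a normal operator.

\begin{theorem}\label{thm:main}
For every $\delta\in(0,\frac12]$ there are a separable complex Hilbert space $H$, a unitary $U$ on $H$ and an invertible operator $T$ on $H$ with $\|T-U\|\le\delta$ such that every invariant subspace of $T$ is invariant under $T^{-1}$, but $T^{-1}$ is not in the weak-operator closure, and a fortiori not in the strong closure, of the polynomials in $T$.
\end{theorem}

\begin{theorem}\label{thm:dim}
Let $H$ be a complex Hilbert space. The implication ``$T$ invertible and full $\Rightarrow T^{-1}\in\mathcal A(T)$'' holds for all operators $T$ on $H$ if and only if $\dim H<\infty$.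
\end{theorem}

Section~\ref{sec:vectors} locates the gap between the two conditions: fullness concerns approximation of $T^{-1}$ at one vector, membership in $\mathcal A(T)$ concerns approximation at finitely many vectors at once. Section~\ref{sec:arcs} couples the second and third examples above in a two-dimensional model, which fails to be a counterexample for an instructive reason. Section~\ref{sec:transfer} attaches an operator $T$ to an arbitrary biorthogonal system and reduces every question about $T$ to a question about the system (Theorem~\ref{thm:transfer}). Section~\ref{sec:system} constructs a system that distinguishes one vector from two, and Section~\ref{sec:proofs} proves the two theorems above.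

\section{One vector and finitely many vectors}\label{sec:vectors}

A net $A_\alpha$ converges to $A$ \emph{strongly} if $A_\alpha x\to Ax$ for every $x\in H$, and \emph{weakly} if $\langle A_\alpha x,y\rangle\to\langle Ax,y\rangle$ for all $x,y\in H$. Strong convergence implies weak convergence, so the weak closure of a set contains its strong closure. An operator $A$ lies in the strong closure of a set $\mathcal S$ if and only if for all $m\geq 1$, $x_1,\dots,x_m\in H$ and $\theta>0$ some $S\in\mathcal S$ satisfies $\sum_j\|Sx_j-Ax_j\|^2<\theta$.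

The algebra $\mathcal A(T)$ is the strong closure $\mathcal C$ of the set of polynomials in $T$. It suffices to see that $\mathcal C$ is closed under products. If $p_\alpha(T)\to A$ and $q_\beta(T)\to B$ strongly, then $p_\alpha(T)q_\beta(T)\to Aq_\beta(T)$ for fixed $\beta$, so $Aq_\beta(T)\in\mathcal C$, and $Aq_\beta(T)\to AB$.

\begin{lemma}\label{lem:onevector}
An invertible operator $S$ on $H$ is full if and only if, for every $x\in H$, the vector $S^{-1}x$ lies in the closure of $\{p(S)x:p\text{ a polynomial}\}$.
\end{lemma}

\begin{proof}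
The closure in question is an invariant subspace of $S$ containing $x$; if $S$ is full, it contains $S^{-1}x$. Conversely, if $x\in N\in\operatorname{Lat}S$, then $p(S)x\in N$ for all $p$, so the stated condition gives $S^{-1}x\in N$.
\end{proof}

Write $H^{(m)}$ and $A^{(m)}$ for the direct sums of $m$ copies of $H$ and of an operator $A$. The map $A\mapsto A^{(m)}$ is linear, multiplicative and isometric.

\begin{proposition}\label{prop:criterion}
Let $T$ be invertible. Then $T^{-1}\in\mathcal A(T)$ if and only if $T^{(m)}$ is full for every $m\ge1$.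
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:onevector} to $S=T^{(m)}$, for which $p(S)=p(T)^{(m)}$ and $S^{-1}=(T^{-1})^{(m)}$. It shows that $T^{(m)}$ is full if and only if for all $x_1,\dots,x_m$ and $\theta>0$ there is a polynomial $p$ with $\sum_{j\le m}\|p(T)x_j-T^{-1}x_j\|^2<\theta$. This holds for every $m$ if and only if $T^{-1}$ lies in the strong closure of the polynomials in $T$.
\end{proof}

The question thus asks whether polynomials that can approximate $T^{-1}$ at each vector separately can also do so at finitely many vectors simultaneously. Our operator will fail already at two vectors.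

\section{An arc against the circle}\label{sec:arcs}

A counterexample needs an obstruction to approximating $1/z$, and perturbing a scalar cannot supply one: if $\|T-cI\|<|c|$, the Neumann series $\sum_k c^{-k-1}(cI-T)^k$ exhibits $T^{-1}$ as a norm limit of polynomials in $T$. The circle does supply one. The functional $A\mapsto\langle M_\zeta A1,1\rangle$ on operators on $L^2$ vanishes at $M_\zeta^k$ for $k\ge0$, because $\int_0^1\zeta^{k+1}\,dt=0$, and equals $1$ at $M_\zeta^{-1}$. We therefore perturb $M_\zeta$. The perturbation must destroy invariant subspaces such as $H^2$, and for this we use arcs, on which polynomials approximate freely.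

For $0<\varepsilon<1$ put
\[
\lambda_\varepsilon(t)=(1+\varepsilon)e^{2\pi i(1-\varepsilon)t}\quad(0\le t<1),\qquad
\Gamma_\varepsilon=\{(1+\varepsilon)e^{2\pi is}:0\le s\le1-\varepsilon\}.
\]
The arc $\Gamma_\varepsilon$ contains the range of $\lambda_\varepsilon$, lies outside the closed unit disc and has a gap, and
\begin{equation}\label{eq:close}
|\lambda_\varepsilon(t)-\zeta(t)|\le\varepsilon+\bigl|e^{2\pi i(1-\varepsilon)t}-e^{2\pi it}\bigr|\le\varepsilon+2\pi\varepsilon\le8\varepsilon .
\end{equation}
We use Runge's theorem in the following form: if $K\subset\mathbb C$ is compact, $\mathbb C\setminus K$ is connected and $h$ is analytic on an open set containing $K$ (not necessarily connected), then $h$ is a uniform limit of polynomials on $K$.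

\begin{lemma}\label{lem:runge}
Let $1>\varepsilon_1>\dots>\varepsilon_N>0$, $0<\rho<1+\varepsilon_N$, $k\in\mathbb Z$ and $\theta>0$. There is a polynomial $p$ such that $|p(z)|\le\theta$ for $|z|\le\rho$ and
\[
\bigl|p(\lambda_{\varepsilon_n}(t))-\delta_{nN}\,\zeta(t)^k\bigr|\le\theta\qquad(1\le n\le N,\ 0\le t<1).
\]
\end{lemma}

\begin{proof}
Let $\Delta=\{|z|\le\rho\}$ and $K=\Delta\cup\Gamma_{\varepsilon_1}\cup\dots\cup\Gamma_{\varepsilon_N}$. The radii $1+\varepsilon_1>\dots>1+\varepsilon_N>\rho$ are distinct, so $K$ is a disjoint union of compact sets.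

The complement of $K$ is the union of the connected open sets $A_0=\{|z|>1+\varepsilon_1\}$, $A_n=\{1+\varepsilon_{n+1}<|z|<1+\varepsilon_n\}$ for $1\le n<N$, $A_N=\{\rho<|z|<1+\varepsilon_N\}$, and the nonempty gaps $G_n=\{(1+\varepsilon_n)e^{2\pi is}:1-\varepsilon_n<s<1\}$ for $1\le n\le N$. The gap $G_n$ lies in the closure of $A_{n-1}$ and in the closure of $A_n$. A set lying between a connected set and its closure is connected, so $A_{n-1}\cup G_n$ and $G_n\cup A_n$ are connected. They share $G_n$, so $A_{n-1}\cup G_n\cup A_n$ is connected; consecutive sets of this form share an $A_n$, so their union $\mathbb C\setminus K$ is connected.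

Let $h=0$ near $\Delta\cup\Gamma_{\varepsilon_1}\cup\dots\cup\Gamma_{\varepsilon_{N-1}}$. Write $\varepsilon=\varepsilon_N$, and near $\Gamma_\varepsilon$ let
\[
h(z)=\exp\Bigl(\frac{k}{1-\varepsilon}\log\frac{z}{1+\varepsilon}\Bigr),
\]
with the branch of the logarithm whose imaginary part lies in $(-\pi\varepsilon,2\pi-\pi\varepsilon)$. Its cut passes through the middle of the gap $G_N$, and the arguments of the points of $\Gamma_\varepsilon$ fill $[0,2\pi-2\pi\varepsilon]$. So $h$ is analytic near $\Gamma_\varepsilon$, and $h(\lambda_\varepsilon(t))=\exp\bigl(\frac{k}{1-\varepsilon}\,2\pi i(1-\varepsilon)t\bigr)=\zeta(t)^k$. Runge's theorem gives $p$ with $|p-h|\le\theta$ on $K$.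
\end{proof}

\begin{example}\label{ex:model}
Fix $\varepsilon\in(0,1)$, write $\lambda=\lambda_\varepsilon$, and let $S=M_\lambda\oplus M_\zeta$ on $L^2\oplus L^2$. Then $p(S)=M_{p\circ\lambda}\oplus M_{p\circ\zeta}$, and Lemma~\ref{lem:runge} with $N=1$, $\rho=1$ shows that $M_{\zeta^k}\oplus0$ is a norm limit of polynomials in $S$ for \emph{every} $k\in\mathbb Z$, negative or not. Let us test fullness. Take $\mathcal N\in\operatorname{Lat}S$, $X=(X_1,X_2)\in\mathcal N$ and $Y=(Y_1,Y_2)\perp\mathcal N$; we want
\[
\langle S^{-1}X,Y\rangle=\int_0^1\lambda^{-1}X_1\overline{Y_1}\,dt+\int_0^1\zeta^{-1}X_2\overline{Y_2}\,dt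
\]
to vanish. Since $(\zeta^kX_1,0)\in\mathcal N$, all Fourier coefficients of the integrable function $X_1\overline{Y_1}$ vanish. Hence $X_1\overline{Y_1}=0$ almost everywhere: over the arc, orthogonality to an invariant subspace becomes \emph{pointwise} orthogonality, and the first integral is $0$. The second need not be: take $\mathcal N=0\oplus H^2$, $X=(0,1)$, $Y=(0,\zeta^{-1})$. So $S$ is not full.

View $X$ and $Y$ as functions with values in $\mathbb C^2$, and let $E$ be the projection onto the first coordinate, so that $S=M_\zeta+M_{\lambda-\zeta}E$. We obtained $\langle EX(t),Y(t)\rangle=0$ and needed also $\langle X(t),Y(t)\rangle=0$. Adding a second arc along the idempotent $I-E$ repairs this, but it cancels the term $M_\zeta$: the operator becomes $M_{\lambda_{\varepsilon_1}}\oplus M_{\lambda_{\varepsilon_2}}$, and its inverse is a norm limit of polynomials (in the proof of Lemma~\ref{lem:runge} with $N=2$, take $h=0$ near $\Delta$ and $h=1/z$ near both arcs).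
\end{example}

What we need is a family of idempotents $E_n$ rich enough that $\langle E_nx,y\rangle=0$ for all $n$ forces $\langle x,y\rangle=0$, and yet not so rich that the term $M_\zeta$ becomes invisible to all weakly continuous functionals.

\section{From biorthogonal systems to operators}\label{sec:transfer}

Let $H_0$ be a separable Hilbert space and let $(f_n)_{n\ge1}$, $(g_n)_{n\ge1}$ be biorthogonal sequences in $H_0$, that is, $\langle f_l,g_n\rangle=\delta_{ln}$. Put
\[
E_nx=\langle x,g_n\rangle f_n,\qquad c_n=\|E_n\|=\|f_n\|\,\|g_n\|.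
\]
Then $E_lE_n=\delta_{ln}E_n$, and $c_n\ge\langle f_n,g_n\rangle=1$. For $m\ge1$ consider the condition
\[
(D_m)\qquad\sum_{j\le m}\langle E_nx_j,y_j\rangle=0\ \text{ for all }n\ \Longrightarrow\ \sum_{j\le m}\langle x_j,y_j\rangle=0\qquad(x_j,y_j\in H_0).
\]
It says that a vector orthogonal to $E_n^{(m)}x$ for all $n$ is orthogonal to $x=x_1\oplus\dots\oplus x_m$, that is, that $x$ lies in the closed span of the vectors $E_n^{(m)}x$. So $(D_m)$ means that linear combinations of the $E_n$ approximate $I$ at any $m$ given vectors. If $\sum_{n\le N}E_n\to I$ weakly, then $(D_m)$ holds for all $m$. Finitely many idempotents cannot separate $(D_1)$ from $(D_2)$: for a finite biorthogonal system, $(D_1)$ with $y_1=x_1$ shows that only $0$ is orthogonal to all $g_n$, and $x-\sum_nE_nx$ is orthogonal to all $g_n$, so $\sum_nE_n=I$. This is the dilemma of Example~\ref{ex:model}.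

\subsection*{The operator}
Let $H=L^2([0,1);H_0)$ be the Hilbert space of measurable functions $X\colon[0,1)\to H_0$ with $\int_0^1\|X(t)\|^2\,dt<\infty$ and inner product $\langle X,Y\rangle=\int_0^1\langle X(t),Y(t)\rangle\,dt$. It is separable. For $\varphi\in L^2$ and $x\in H_0$ let $\varphi\otimes x$ be the function $t\mapsto\varphi(t)x$. For $\varphi\in L^\infty[0,1)$ the multiplication operator $M_\varphi$ on $H$ has norm at most $\|\varphi\|_\infty$. We let $E_n$ act on $H$ pointwise, $(E_nX)(t)=E_n(X(t))$; its norm is $c_n$, and it commutes with every $M_\varphi$.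

Call a family $\varphi_\infty,\varphi_1,\varphi_2,\dots$ in $L^\infty[0,1)$ \emph{admissible} if $\sum_nc_n\|\varphi_n-\varphi_\infty\|_\infty<\infty$, and define then
\[
[\varphi_\infty;\varphi_n]=M_{\varphi_\infty}+\sum_{n\ge1}M_{\varphi_n-\varphi_\infty}E_n ,
\]
a series that converges absolutely in norm. This operator maps $1\otimes f_n$ to $\varphi_n\otimes f_n$; the term $\varphi_\infty$ is an extra datum, the analog of the second summand in Example~\ref{ex:model}.

\begin{lemma}\label{lem:calculus}
The admissible families form an algebra under termwise operations. The map $(\varphi_\infty;\varphi_n)\mapsto[\varphi_\infty;\varphi_n]$ is linear and multiplicative, and $[1;1]=I$.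
\end{lemma}

\begin{proof}
Only products need an argument. Write $\varphi_n=\varphi_\infty+\alpha_n$ and $\psi_n=\psi_\infty+\beta_n$, so that
\[
\varphi_n\psi_n-\varphi_\infty\psi_\infty=\varphi_\infty\beta_n+\psi_\infty\alpha_n+\alpha_n\beta_n .
\]
Since $c_n\ge1$, the norms $\|\alpha_n\|_\infty$ are bounded, so the product family is admissible. Absolutely convergent series may be multiplied term by term, and $E_lE_n=\delta_{ln}E_n$ removes the mixed terms:
\[
[\varphi_\infty;\varphi_n][\psi_\infty;\psi_n]=M_{\varphi_\infty\psi_\infty}+\sum_nM_{\varphi_\infty\beta_n+\psi_\infty\alpha_n+\alpha_n\beta_n}E_n=[\varphi_\infty\psi_\infty;\varphi_n\psi_n].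
\]
\end{proof}

Fix $\delta\in(0,\frac12]$. We attach an arc to each idempotent. The norms $c_n$ may grow, so the arcs must approach the circle fast enough to compensate. Put
\[
\varepsilon_n=\frac{\delta\,2^{-n-4}}{\max_{l\le n}c_l},\qquad\lambda_n=\lambda_{\varepsilon_n},\qquad\Gamma_n=\Gamma_{\varepsilon_n}.
\]
The sequence $(\varepsilon_n)$ is strictly decreasing in $(0,1)$, and by \eqref{eq:close}
\begin{equation}\label{eq:sum}
\sum_nc_n\|\lambda_n-\zeta\|_\infty\le\sum_n8c_n\varepsilon_n\le8\delta\sum_n2^{-n-4}=\frac\delta2 .
\end{equation}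
Define
\begin{equation}\label{eq:T}
U=M_\zeta,\qquad T=[\zeta;\lambda_n]=U+\sum_nM_{\lambda_n-\zeta}E_n .
\end{equation}
Then $U$ is unitary and $\|T-U\|\le\delta/2$. Since $|\zeta|=1$ and $|\lambda_n|\ge1$, we have $|1/\lambda_n-1/\zeta|\le|\lambda_n-\zeta|$, so $(1/\zeta;1/\lambda_n)$ is admissible. By Lemma~\ref{lem:calculus}, $T$ is invertible and
\begin{equation}\label{eq:powers}
T^{-1}=[1/\zeta;1/\lambda_n],\qquad p(T)=[p(\zeta);p(\lambda_n)]\quad\text{for every polynomial }p .
\end{equation}

\subsection*{Isolating one idempotent}
As in Example~\ref{ex:model}, we want $M_{\zeta^k}E_N$ to be a limit of polynomials in $T$. The new difficulty is that infinitely many arcs accumulate at the circle, weighted by possibly unbounded norms $c_n$, so smallness of $p$ on them is not enough. We cover the arcs $\Gamma_n$, $n>N$, by a slightly larger disc (Figure~\ref{fig:arcs}); smallness of $p$ there makes $p'$ small, which bounds $p(\lambda_n)-p(\zeta)$ by a small multiple of $\varepsilon_n$, and \eqref{eq:sum} sums the tail.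

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!20] (0,0) circle (1.42);
\draw[dashed] (0,0) circle (1);
\draw (1.12,0) arc (0:348:1.12);
\draw (1.26,0) arc (0:338:1.26);
\draw[very thick] (1.65,0) arc (0:318:1.65);
\draw[very thick] (2.05,0) arc (0:302:2.05);
\fill (0,0) circle (0.03);
\node[below] at (0,0) {\small $0$};
\node at (0,0.5) {\small $\Delta$};
\node at (329:1.75) {\small $\Gamma_2$};
\node at (310:2.15) {\small $\Gamma_1$};
\end{tikzpicture}
\caption{The compact set used to isolate $E_N$, for $N=2$ (not to scale). It consists of the arcs $\Gamma_1$, $\Gamma_2$ (thick) and a closed disc $\Delta$ (gray) whose interior contains the unit circle (dashed) and all later arcs $\Gamma_3,\Gamma_4,\dots$ (thin). The gaps in the thick arcs make the complement connected.}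
\label{fig:arcs}
\end{figure}

\begin{lemma}\label{lem:isolate}
For all $N\ge1$ and $k\in\mathbb Z$, the operator $M_{\zeta^k}E_N$ is a norm limit of polynomials in $T$.
\end{lemma}

\begin{proof}
Let $r=1+\varepsilon_{N+1}$ and fix $\rho$ with $r<\rho<1+\varepsilon_N$. Given $\theta>0$, take $p$ from Lemma~\ref{lem:runge}. By \eqref{eq:powers},
\[
p(T)-M_{\zeta^k}E_N=M_{p(\zeta)}+\sum_nM_{\gamma_n}E_n,\qquad\gamma_n=p(\lambda_n)-\delta_{nN}\zeta^k-p(\zeta).
\]
Since $\rho>1$, we have $\|p(\zeta)\|_\infty\le\theta$, and therefore $\|\gamma_n\|_\infty\le2\theta$ for $n\le N$. For $|z|\le r$ the disc of radius $\rho-r$ about $z$ lies in $\{|w|\le\rho\}$, so Cauchy's estimate gives $|p'(z)|\le\theta/(\rho-r)$. For $n>N$ the points $\zeta(t)$ and $\lambda_n(t)$, and hence the segment joining them, lie in the disc $\{|z|\le r\}$. Integrating $p'$ along this segment and using \eqref{eq:close} gives $\|\gamma_n\|_\infty\le8\varepsilon_n\theta/(\rho-r)$. With \eqref{eq:sum},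
\[
\|p(T)-M_{\zeta^k}E_N\|\le\theta\Bigl(1+2\sum_{n\le N}c_n+\frac{\delta}{2(\rho-r)}\Bigr).
\]
The factor in parentheses does not depend on $\theta$, and $\theta>0$ is arbitrary.
\end{proof}

\begin{remark}\label{rem:arcs}
The proof needs a polynomial that is small on the unit circle and on $\Gamma_1,\dots,\Gamma_{N-1}$ and has modulus close to $1$ on $\Gamma_N$. By the maximum principle this is impossible if $\Gamma_N$ lies in the closed unit disc, or if it is enclosed by a full circle in place of some earlier arc. Without the gaps fullness itself fails. If $\lambda_n$ is replaced by $(1+\varepsilon_n)\zeta$, the operator becomes $M_\zeta D$ with $D=I+\sum_n\varepsilon_nE_n$ invertible on $H_0$; the closed span of the functions $\zeta^k\otimes x$ with $k\ge0$, $x\in H_0$ is invariant, while the inverse maps $1\otimes x$ to $\zeta^{-1}\otimes D^{-1}x$, which is orthogonal to that span.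
\end{remark}

\subsection*{The transfer theorem}

\begin{theorem}\label{thm:transfer}
Let $(f_n)$, $(g_n)$ be any biorthogonal sequences in a separable Hilbert space $H_0$, and let $T$ be the operator \eqref{eq:T} on $L^2([0,1);H_0)$. For each $m\ge1$, the operator $T^{(m)}$ is full if and only if $(D_m)$ holds. Consequently $T^{-1}\in\mathcal A(T)$ if and only if $(D_m)$ holds for all $m$.
\end{theorem}

\begin{proof}
For $X=(X_j)_{j\le m}$ and $Y=(Y_j)_{j\le m}$ in $H^{(m)}$ put
\[
\omega(t)=\sum_{j\le m}\langle X_j(t),Y_j(t)\rangle,\qquad\omega_n(t)=\sum_{j\le m}\langle E_nX_j(t),Y_j(t)\rangle .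
\]
These functions are integrable by the Cauchy--Schwarz inequality. For every admissible family, norm convergence of the defining series gives
\begin{equation}\label{eq:pairing}
\bigl\langle[\varphi_\infty;\varphi_n]^{(m)}X,Y\bigr\rangle=\int_0^1\varphi_\infty\,\omega\,dt+\sum_n\int_0^1(\varphi_n-\varphi_\infty)\,\omega_n\,dt .
\end{equation}

Suppose that $(D_m)$ holds. Let $\mathcal N\in\operatorname{Lat}T^{(m)}$, $X\in\mathcal N$ and $Y\perp\mathcal N$. The subspace $\mathcal N$ is invariant under $p(T)^{(m)}$ for every polynomial $p$, hence under $(M_{\zeta^k}E_n)^{(m)}$ by Lemma~\ref{lem:isolate}. Therefore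
\[
\int_0^1e^{2\pi ikt}\omega_n(t)\,dt=\bigl\langle(M_{\zeta^k}E_n)^{(m)}X,Y\bigr\rangle=0\qquad(k\in\mathbb Z,\ n\ge1).
\]
An integrable function on $[0,1)$ all of whose Fourier coefficients vanish is $0$ almost everywhere; here the negative values of $k$ in Lemma~\ref{lem:isolate} are needed. Discarding countably many null sets, we find that for almost every $t$ we have $\omega_n(t)=0$ for all $n$. For such $t$, condition $(D_m)$ applied to the vectors $X_j(t)$, $Y_j(t)$ gives $\omega(t)=0$. The right side of \eqref{eq:pairing} now vanishes for every admissible family, in particular for $T^{-1}=[1/\zeta;1/\lambda_n]$. So $(T^{-1})^{(m)}X$ is orthogonal to every $Y\perp\mathcal N$, and it lies in $\mathcal N$. Thus $T^{(m)}$ is full.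

Suppose that $(D_m)$ fails for $(x_j)$, $(y_j)$, and let $c=\sum_j\langle x_j,y_j\rangle\ne0$. Take the constant functions $X_j=1\otimes x_j$ and $Y_j=1\otimes y_j$. Then $\omega_n=0$ for all $n$ and $\omega=c$, so this pair sees only $\varphi_\infty$. By \eqref{eq:powers} and \eqref{eq:pairing},
\begin{equation}\label{eq:moments}
\bigl\langle(T^k)^{(m)}X,Y\bigr\rangle=c\int_0^1\zeta^k\,dt=\begin{cases}c,&k=0,\\0,&k\ge1.\end{cases}
\end{equation}
Let $\mathcal N$ be the closed span of $\{(T^k)^{(m)}X:k\ge1\}$. It is invariant under $T^{(m)}$, contains $T^{(m)}X$ and is orthogonal to $Y$. It does not contain $X=(T^{(m)})^{-1}T^{(m)}X$, because $\langle X,Y\rangle=c\ne0$. Thus $T^{(m)}$ is not full.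

The last statement follows from Proposition~\ref{prop:criterion}.
\end{proof}

\section{A biorthogonal system that distinguishes one vector from two}\label{sec:system}

It remains to find a system that satisfies $(D_1)$ but not $(D_2)$. Let $(e_n)_{n\ge1}$ be the standard basis of $\ell^2$. If $S$ is a bounded invertible operator, the system $f_n=Se_n$, $g_n=(S^{-1})^*e_n$ has $E_nx=\langle S^{-1}x,e_n\rangle Se_n$; then $\sum_{n\le N}E_n\to I$ strongly and all $(D_m)$ hold. We therefore take $S$ unbounded, of the form $I+A$ with $A^2=0$, so that the inverse $I-A$ is explicit, and with $A$ tridiagonal, so that the partial sums $\sum_{n\le N}E_n$ can be computed.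

Let $(a_n)_{n\ge0}$ be real numbers with $a_0=0$, and put $e_0=0$. On finitely supported sequences define linear maps $A$, $A'$ by $Ae_n=a_{n-1}e_{n-1}+a_ne_{n+1}$ for odd $n$, $Ae_n=0$ for even $n$, and $A'e_n=a_{n-1}e_{n-1}+a_ne_{n+1}$ for even $n$, $A'e_n=0$ for odd $n$. Then $A^2=0$, and $\langle Ae_l,e_n\rangle=\langle e_l,A'e_n\rangle$: both sides equal $a_{\min(l,n)}$ if $l$ is odd, $n$ is even and $|l-n|=1$, and both vanish otherwise. Put $f_n=(I+A)e_n$ and $g_n=(I-A')e_n$, that is,
\begin{align*}
f_n&=e_n+a_{n-1}e_{n-1}+a_ne_{n+1}, & g_n&=e_n &&(n\text{ odd}),\\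
f_n&=e_n, & g_n&=e_n-a_{n-1}e_{n-1}-a_ne_{n+1} &&(n\text{ even}).
\end{align*}
These sequences are biorthogonal, since $\langle f_l,g_n\rangle=\langle(I-A)(I+A)e_l,e_n\rangle=\delta_{ln}$. If $(a_n)$ is bounded, then $A$ is bounded and we are in the case just excluded.

For $x,y\in\ell^2$ write $w_n=\overline{y_n}$, and define partial sums and boundary terms by
\[
s_N(x,y)=\sum_{n\le N}x_nw_n,\qquad
\beta_N(x,y)=\begin{cases}-a_Nx_Nw_{N+1},&N\text{ odd},\\ \phantom{-}a_Nx_{N+1}w_N,&N\text{ even},\end{cases}
\]
with $s_0=\beta_0=0$.

\begin{lemma}\label{lem:telescope}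
For all $x,y\in\ell^2$ and $N\ge0$, $\ \sum_{n\le N}\langle E_nx,y\rangle=s_N(x,y)-\beta_N(x,y)$.
\end{lemma}

\begin{proof}
We have $\langle E_nx,y\rangle=\langle x,g_n\rangle\langle f_n,y\rangle$. For odd $n$ this is
\[
x_n(w_n+a_{n-1}w_{n-1}+a_nw_{n+1})=x_nw_n+\beta_{n-1}-\beta_n ,
\]
where the middle term is absent for $n=1$. For even $n$ it is
\[
(x_n-a_{n-1}x_{n-1}-a_nx_{n+1})w_n=x_nw_n+\beta_{n-1}-\beta_n .
\]
The sum over $n\le N$ telescopes.
\end{proof}

A sequence vanishes if and only if all its partial sums vanish. So the hypothesis of $(D_m)$ is equivalent to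
\begin{equation}\label{eq:boundary}
\sum_{j\le m}s_N(x_j,y_j)=\sum_{j\le m}\beta_N(x_j,y_j)\qquad(N\ge1).
\end{equation}
The left side tends to $\sum_j\langle x_j,y_j\rangle$. Failure of $(D_m)$ means that \eqref{eq:boundary} holds with a nonzero limit: the boundary terms carry the inner product off to infinity.

\subsection*{Choosing the weights}
Take $m=1$, and try the simplest vectors: $x$ supported on the odd coordinates, $y$ supported on the even coordinates and the first one, $x_1=y_1=1$. Then $s_N=1$ for all $N\ge1$, and \eqref{eq:boundary} reads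
\begin{equation}\label{eq:test}
-a_{2k-1}\,x_{2k-1}w_{2k}=1,\qquad a_{2k}\,x_{2k+1}w_{2k}=1\qquad(k\ge1).
\end{equation}
Dividing gives $x_{2k+1}=-(a_{2k-1}/a_{2k})\,x_{2k-1}$. For $a_n=2^n$ the system has the solution $x_{2k-1}=(-\frac12)^{k-1}$, $w_{2k}=-1/(2^{2k-1}x_{2k-1})$, with $|w_{2k}|=2^{-k}$. This solution is square summable, so $(D_1)$ fails. If instead $a_{2k-1}=a_{2k}$, then $|x_{2k-1}|=1$ for all $k$, and there is no solution in $\ell^2$. With two pairs of vectors, the scalars $x_{2k-1}$ and $w_{2k}$ become vectors $\xi_k,\eta_k\in\mathbb R^2$ and the products become dot products. If $\xi_k$ and $\xi_{k+1}$ are linearly independent, the two equations can be solved for $\eta_k$ whatever the lengths of $\xi_k$ and $\xi_{k+1}$. So $\xi_k$ may tend to $0$; this makes $a_{2k}\eta_k$ large, and rapid growth of the weights keeps $\eta_k$ small. From now on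
\[
a_{2k-1}=a_{2k}=2^k\qquad(k\ge1).
\]
The first vectors are $f_1=e_1+2e_2$, $f_2=e_2$, $f_3=2e_2+e_3+4e_4$ and $g_1=e_1$, $g_2=-2e_1+e_2-2e_3$, $g_3=e_3$.

\begin{lemma}\label{lem:two}
There are $x,y,u,v\in\ell^2$ with $\langle E_nx,y\rangle+\langle E_nu,v\rangle=0$ for all $n$ and $\langle x,y\rangle+\langle u,v\rangle=1$. Thus $(D_2)$ fails.
\end{lemma}

\begin{proof}
Define vectors in $\mathbb R^2$ by
\begin{align*}
\xi_k&=\tfrac1k(1,0), & \eta_k&=2^{-k}(-k,\,k+1) &&(k\text{ odd}),\\
\xi_k&=\tfrac1k(0,1), & \eta_k&=2^{-k}(k+1,\,-k) &&(k\text{ even}).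
\end{align*}
For odd $k$ we have $\xi_k\cdot2^k\eta_k=\frac1k(1,0)\cdot(-k,k+1)=-1$ and $\xi_{k+1}\cdot2^k\eta_k=\frac1{k+1}(0,1)\cdot(-k,k+1)=1$. Exchanging the two coordinates gives the same values for even $k$. Let
\[
(x_{2k-1},u_{2k-1})=\xi_k,\quad(x_{2k},u_{2k})=(0,0),\quad(y_{2k},v_{2k})=\eta_k,\quad(y_1,v_1)=(1,0),
\]
and let $(y_n,v_n)=(0,0)$ for odd $n\ge3$. Since $|\xi_k|=1/k$ and $|\eta_k|\le2^{-k}(2k+1)$, the four real sequences lie in $\ell^2$. Only $n=1$ contributes to the partial sums, so $s_N(x,y)+s_N(u,v)=\xi_1\cdot(1,0)=1$ for all $N\ge1$, and $\langle x,y\rangle+\langle u,v\rangle=1$. The boundary terms $\beta_N(x,y)+\beta_N(u,v)$ are $-2^k\,\xi_k\cdot\eta_k=1$ for $N=2k-1$ and $2^k\,\xi_{k+1}\cdot\eta_k=1$ for $N=2k$. So \eqref{eq:boundary} holds.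
\end{proof}

For a single pair of general vectors the partial sums $s_N$ are no longer constant. But they converge, with absolutely summable increments, and this is enough to keep $|x_{2k-1}|$ from tending to $0$.

\begin{lemma}\label{lem:one}
If $x,y\in\ell^2$ and $\langle E_nx,y\rangle=0$ for all $n$, then $\langle x,y\rangle=0$. Thus $(D_1)$ holds.
\end{lemma}

\begin{proof}
By \eqref{eq:boundary}, $s_N=\beta_N$ for all $N\geq1$, that is,
\[
s_{2k-1}=-2^kx_{2k-1}w_{2k},\qquad s_{2k}=2^kx_{2k+1}w_{2k}\qquad(k\ge1).
\]
Suppose that $s=\langle x,y\rangle=\lim s_N$ is not $0$, and put $r_k=2|x_{2k}w_{2k}|/|s|$. By the Cauchy--Schwarz inequality $\sum_kr_k<\infty$. Choose $k_0$ such that $|s_N|\ge|s|/2$ for $N\ge2k_0-1$ and $\sum_{k\ge k_0}r_k\le\frac12$. For $k\ge k_0$ we have $s_{2k-1}\ne0$, so $x_{2k-1}\ne0$ and $w_{2k}\ne0$. The two weights are equal and cancel in the quotient: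
\[
\frac{|x_{2k+1}|}{|x_{2k-1}|}=\Bigl|\frac{s_{2k}}{s_{2k-1}}\Bigr|=\Bigl|1+\frac{x_{2k}w_{2k}}{s_{2k-1}}\Bigr|\ge1-r_k .
\]
For numbers $r_k\in[0,1]$, induction gives $\prod_{k=k_0}^{l}(1-r_k)\ge1-\sum_{k=k_0}^{l}r_k$, which is at least $\frac12$. Hence $|x_{2l+1}|\ge\frac12|x_{2k_0-1}|>0$ for all $l\ge k_0$, contradicting $x\in\ell^2$.
\end{proof}

\section{Proofs of the main theorems}\label{sec:proofs}

Let $T$ and $U$ be the operators \eqref{eq:T} on $H=L^2([0,1);\ell^2)$ built from the system of Section~\ref{sec:system}. Theorem~\ref{thm:transfer} for $m=1,2$, together with Lemmas~\ref{lem:one} and~\ref{lem:two}, gives the following.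

\begin{corollary}\label{cor:double}
The operator $T$ is full, but $T\oplus T$ is not. So fullness does not pass from $T$ to $T\oplus T$.
\end{corollary}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $H$ is separable, $U$ is unitary, $T$ is invertible, and $\|T-U\|\le\delta/2$ by \eqref{eq:sum}. By Corollary~\ref{cor:double}, $\operatorname{Lat}T\subseteq\operatorname{Lat}T^{-1}$. Take $x,y,u,v$ from Lemma~\ref{lem:two} and put
\[
\Psi(A)=\langle TA(1\otimes x),1\otimes y\rangle+\langle TA(1\otimes u),1\otimes v\rangle .
\]
Moving $T$ to the second variable as $T^*$ shows that $\Psi$ is a weakly continuous linear functional. By \eqref{eq:moments} with $m=2$ and $c=1$, we have $\Psi(T^k)=0$ for all $k\ge0$, while $\Psi(T^{-1})=1$. So $\Psi$ vanishes on the weak closure of the polynomials in $T$, and $T^{-1}$ is not in that closure.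
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
The finite-dimensional case was treated in Section~\ref{sec:intro}. Let $H$ be infinite-dimensional. Any two separable infinite-dimensional Hilbert spaces are unitarily equivalent, so if $H$ is separable, the operator constructed above, transported to $H$, violates the implication. Otherwise write $H=H_1\oplus H_2$ with $H_1$ separable and infinite-dimensional, let $T$ act on $H_1$, and put $T'=T\oplus3I$. The scalar $3$ is chosen larger than $\|T\|\le1+\delta/2\le\frac54$, so that polynomials in $T'$ separate the summands: $(T'/3)^n=(T/3)^n\oplus I\to0\oplus I$ in norm. Hence every $\mathcal N\in\operatorname{Lat}T'$ is invariant under the projections onto $H_2$ and $H_1$, and $\mathcal N=\mathcal N_1\oplus\mathcal N_2$ with $\mathcal N_j=\mathcal N\cap H_j$. Here $\mathcal N_1\in\operatorname{Lat}T\subseteq\operatorname{Lat}T^{-1}$, so $\mathcal N$ is invariant under $(T')^{-1}=T^{-1}\oplus\frac13I$. Thus $T'$ is invertible and full. If a net $p_\alpha(T')$ converged strongly to $(T')^{-1}$, restriction to $H_1$ would give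 $p_\alpha(T)\to T^{-1}$ strongly, contradicting Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
For any invertible operator $T$, an operator that commutes with $T$ commutes with $T^{-1}$, so $T^{-1}$ lies in the double commutant $\{T\}''$. The operator of Theorem~\ref{thm:main} therefore satisfies $T^{-1}\in\{T\}''\cap\operatorname{Alg}\operatorname{Lat}T$ but $T^{-1}\notin\mathcal A(T)$.
\end{remark}

\begin{remark}
We do not settle whether, for a given $m\ge2$, there is an invertible $T$ with $T^{(m)}$ full but $T^{-1}\notin\mathcal A(T)$. Theorem~\ref{thm:transfer} shows only that a biorthogonal system satisfying $(D_m)$ but failing $(D_{m'})$ for some $m'>m$ would give one.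
\end{remark}

\begin{thebibliography}{9}

\bibitem{sarason}
D. Sarason, \emph{Invariant subspaces and unstarred operator algebras}, Pacific J. Math. \textbf{17} (1966).

\bibitem{singly}
\emph{Singly generated algebras containing compact operators},\\
\texttt{https://www.theta.ro/jot/archive/1979-002-002/1979-002-002-004.pdf}

\end{thebibliography}
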